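# Groups of simple functions with no nontrivial reflexive representation

## 1. Simple functions modulo a submeasure

Banach spaces are real or complex, and all topological groups are Hausdorff. Write $\mathbb N=\{1,2,\dots\}$, and let $[\mathbb N]^k$ be the set of $k$-element subsets of $\mathbb N$.

**Theorem A.** Let $X=\prod_{k\ge1}[\mathbb N]^k$, let $D^k_j=\{x\in X: j\in x_k\}$ for $k,j\in\mathbb N$, and let $\mathcal A$ be the countable algebra of subsets of $X$ generated by all the $D^k_j$. For $B\in\mathcal A$ put
$$\varphi(B)=\inf\Big\{\sum_{(k,j)\in I}\tfrac1{k+1}\;:\; I\subset\mathbb N^2\text{ finite},\ B\subset\bigcup_{(k,j)\in I}(X\setminus D^k_j)\Big\}. \tag{1}$$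
For a topological group $H$, let $L(H)$ be the group, under pointwise operations, of all $\mathcal A$-measurable functions $x:X\to H$ with finitely many values, topologized by the basic neighbourhoods of $1$
$$O(U,\eta)=\{x\in L(H):\varphi(\{x\notin U\})\le\eta\},\qquad U \text{ a neighbourhood of } 1_H,\ \eta>0. \tag{2}$$
Then $L(\mathbb R)$ is a nontrivial Hausdorff metrizable abelian topological group, and every continuous representation of $L(\mathbb R)$ on a reflexive Banach space is trivial. The same holds for the countable group $L(\mathbb Q)$. Hence the answer to the question "does every abelian topological group admit a continuous injective representation on a reflexive Banach space?" is negative.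

Let us unpack this. For a Banach space $V$, $\mathrm{Iso}(V)$ is the group of all linear isometries of $V$ *onto* itself, with the strong operator topology: $T_\alpha\to T$ means $\|T_\alpha v-Tv\|\to0$ for every $v\in V$. A (continuous) *representation* of $G$ on $V$ is a continuous homomorphism $h:G\to\mathrm{Iso}(V)$. It is *injective* if $h$ is, and *trivial* if $h(g)=I$ for all $g$. A group is *reflexively representable* if it has a representation on a reflexive space that is a topological embedding.

The last property is a strong demand. Ferri and Galindo showed that the additive group $c_0$ is not reflexively representable, although it has a continuous injective representation on a reflexive space. They asked the question quoted in Theorem A. The theorem says more than "no": for $L(\mathbb R)$ and $L(\mathbb Q)$ it is not just that injectivity fails; no reflexive representation sees any element at all.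

In the definition of $L(H)$, measurable means that $\{x=h\}\in\mathcal A$ for every $h\in H$. Since $x$ has finitely many values, $\{x\notin U\}$ is a finite union of such sets and lies in $\mathcal A$ for every $U\subset H$, open or not. So (2) makes sense. A function is close to $1$ if it takes values near $1$ outside a set that is small for $\varphi$. With a measure in place of $\varphi$ this would be convergence in measure, and then, as Section 3 shows, the theorem would be false. Everything depends on how far $\varphi$ is from a measure.

Three companions of Theorem A are stated and proved in Sections 9–11: every topological group is a closed subgroup of a group with only trivial reflexive representations (Theorem B); a separable $F$-space has the same property, even for invertible operators (Theorem C); and a continuity theorem for all reflexive representations of $c_0$ (Theorem D).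

## 2. Operator topologies, bounded sets, submeasures

**The weak operator topology.** On $\mathcal L(V)$, $T_\alpha\to T$ in WOT means $f(T_\alpha v)\to f(Tv)$ for all $v\in V$, $f\in V^*$. The strong operator topology is written SOT. We use the following facts.

1. For fixed $A$, the maps $T\mapsto AT$ and $T\mapsto TA$ are WOT-continuous. (Multiplication is *separately* continuous.) It is not jointly continuous: for the bilateral shift $S$ on $\ell_2(\mathbb Z)$ we have $S^n\to0$ and $S^{-n}\to0$ in WOT, but $S^nS^{-n}=I$.
2. If $V$ is reflexive, the closed unit ball of $\mathcal L(V)$ is WOT-compact. Indeed, given a net of contractions, a subnet makes all the numbers $f(T_\alpha v)$ converge, by Tychonoff. The limit is a bilinear form $b(v,f)$ with $|b(v,f)|\le\|v\|\|f\|$, that is, a contraction $V\to V^{**}=V$.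
3. A norm-closed convex set, in particular a closed ball, is weakly closed.
4. Reflexive spaces have the Radon–Nikodým property, so their bounded subsets are dentable (Diestel–Uhl, *Vector Measures*): if $D\subset W$ is nonempty and bounded, $W$ is reflexive and $\varepsilon>0$, there are $f\in W^*$ and $a\in\mathbb R$ such that the slice $\{z\in D:\operatorname{Re}f(z)>a\}$ is nonempty and has diameter $<\varepsilon$.

**Group topologies.** Let $\mathfrak B$ be a filter base of subsets of a group, all containing $1$. Suppose that for each $O\in\mathfrak B$ and each $g$ there is $O'\in\mathfrak B$ with $O'O'\subset O$, one with $O'^{-1}\subset O$, and one with $gO'g^{-1}\subset O$. Then $\mathfrak B$ is a base of neighbourhoods of $1$ for a unique group topology, which is Hausdorff iff $\bigcap\mathfrak B=\{1\}$. A first countable Hausdorff topological group is metrizable (Birkhoff–Kakutani). A homomorphism is continuous once it is continuous at $1$.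

**Definition (bounded set).** A subset $C$ of a topological group $H$ is *bounded* if for every neighbourhood $U$ of $1_H$ there is $m$ with $C\subset U^m$.

Since $1\in U^m$, $C\cup\{1\}$ is then bounded too. In $(\mathbb R,+)$ the interval $[-R,R]$ is bounded: if $U\supset[-\delta,\delta]$ and $m\ge R/\delta$, then $t=m\cdot(t/m)$ with $t/m\in U$. The same computation shows that $[-R,R]\cap\mathbb Q$ is bounded in $\mathbb Q$. In a discrete group, taking $U=\{1\}$ shows that only subsets of $\{1\}$ are bounded, so even a finite set can fail to be bounded.

**Definition (submeasure, exhaustive).** A *submeasure* on an algebra $\mathcal A$ of sets is a map $\psi:\mathcal A\to[0,\infty)$ that is monotone and subadditive, with $\psi(\emptyset)=0$. It is *exhaustive* if $\psi(B_n)\to0$ for every disjoint sequence $(B_n)$ in $\mathcal A$.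

A finitely additive $\mu:\mathcal A\to[0,\infty)$ is an exhaustive submeasure, since $\sum_{n\le N}\mu(B_n)\le\mu(X)$ for all $N$. So is $\sqrt\mu$. On the other hand, the submeasure equal to $1$ on every nonempty set is not exhaustive as soon as $\mathcal A$ contains an infinite disjoint sequence of nonempty sets.

## 3. Characters, convergence in measure, and the Hilbert representation of step functions

**Discrete groups.** A discrete group $G$ acts on $\ell_2(G)$ by translations. Continuity is automatic, and $g\ne1$ moves $\delta_1$ to $\delta_g\neq\delta_1$. So the answer to the question is yes for these groups.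

**Groups with enough characters.** Suppose the continuous characters $\chi:G\to\mathbb T$ of an abelian group separate points, and let $\widehat{G}$ be the set of them, for the moment. Let $G$ act on complex $\ell_2(\widehat G)$ by $(h(g)v)_\chi=\chi(g)v_\chi$. This is injective. If $g\to1$, then $h(g)v\to v$ for finitely supported $v$, hence for all $v$, because the $h(g)$ are isometries and finitely supported vectors are dense. So the answer is again yes. This covers real $c_0$: the characters $x\mapsto e^{isx_k}$ $(s\in\mathbb R, k\in\mathbb N)$ separate points.

**A group with no characters.** So we need a group with few characters. A natural candidate is the group $M(\mathbb R)$ of step functions $y:[0,1)\to\mathbb R$, constant on the intervals $[a,b)$ of a finite partition with rational endpoints, with convergence in Lebesgue measure $\lambda$. Its neighbourhoods of $0$ are $\{y:\lambda(|y|\ge\delta)<\eta\}$. It has no nontrivial continuous character. Let $\chi$ be one, and let $O$ be a neighbourhood of $0$ with $\chi(O)\subset\{\operatorname{Re}z>0\}$. If $J=[a,b)$ is short enough, $O$ contains all step functions supported in $J$. They form a subgroup,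 its image is a subgroup of $\mathbb T$ inside the open right half-plane, and such a subgroup is $\{1\}$. Step functions supported in short intervals generate $M(\mathbb R)$, so $\chi=1$.

Does this kill infinite-dimensional representations as well? No. The argument stops at the words "such a subgroup is $\{1\}$": an SOT-neighbourhood $\{T:\|Tv_i-v_i\|<\varepsilon,\ i\le r\}$ of $I$ in $\mathrm{Iso}(\ell_2)$ contains the large subgroup of all unitaries that fix $v_1,\dots,v_r$. And in fact $M(\mathbb R)$ has a continuous injective representation on a Hilbert space. On complex $L_2[0,1)$ put $h_s(y)f=e^{isy}f$. If $\lambda(|y|\ge\delta)<\eta$, then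
$$\|h_s(y)f-f\|^2\le s^2\delta^2\|f\|^2+4\int_{\{|y|\ge\delta\}}|f|^2 ,$$
which is small when $\delta$ and $\eta$ are, by absolute continuity of the integral. So $h_s$ is continuous. The representation $h_1\oplus h_{\sqrt2}$ on $L_2\oplus L_2$ is injective: if $e^{iy}=e^{i\sqrt2y}=1$ then each value of $y$ lies in $2\pi\mathbb Z\cap\sqrt2\pi\mathbb Z=\{0\}$.

What made this representation possible? Look at it through the vector $v=1$ and measure how far functions supported in a set $B$ (a finite union of rational intervals) can move it:
$$\sup\{\|h_1(y)1-1\|:\ |y|\le\pi,\ y=0\text{ off }B\}=\Big(\int_B|e^{i\pi}-1|^2\Big)^{1/2}=2\lambda(B)^{1/2}.$$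
This is a nonzero exhaustive submeasure that tends to $0$ with $\lambda(B)$. This suggests a plan in two halves:

1. replace $\lambda$ by a submeasure $\varphi$ such that the only exhaustive submeasure $\psi$ with "$\psi(B)\to0$ as $\varphi(B)\to0$" is $\psi=0$ (Sections 4 and 5);
2. show that *every* reflexive representation produces, by the supremum above, an *exhaustive* submeasure (Sections 6–8).

In the second half reflexivity must enter.

## 4. The submeasure $\varphi$ computed

**Lemma 1.** (a) $\varphi$ is a submeasure and $\varphi(X)=1$. (b) If $\emptyset\ne B\in\mathcal A$, then $\varphi(B)>0$. (c) $\varphi(X\setminus D^k_j)\le\frac1{k+1}$, and for each $k$ any $k+1$ of the sets $D^k_1,D^k_2,\dots$ (with distinct indices) have empty intersection.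

*Proof.* For a finite $I\subset\mathbb N^2$, call $\sum_{(k,j)\in I}\frac1{k+1}$ its cost and write $I_k=\{j:(k,j)\in I\}$. Thus the cost is $\sum_k|I_k|/(k+1)$.

(c) The first claim is the cover by one set. For the second, a point in $k+1$ of the sets $D^k_j$ would have at least $k+1$ elements in the $k$-set $x_k$.

(a) By (c), $X=\bigcup_{j\le k+1}(X\setminus D^k_j)$ for any $k$, a cover of cost $1$. So the infimum in (1) is over a nonempty set and $\varphi\le1$. Monotonicity is clear, $I=\emptyset$ gives $\varphi(\emptyset)=0$, and the union of a cover of $B$ and one of $B'$ covers $B\cup B'$ at no more than the sum of the costs. It remains to see $\varphi(X)\ge1$. Let $X=\bigcup_{(k,j)\in I}(X\setminus D^k_j)$. If $|I_k|\le k$ for every $k$, we could choose $x_k\in[\mathbb N]^k$ with $x_k\supset I_k$ for every $k$. Then $x=(x_k)$ lies in every $D^k_j$ with $(k,j)\in I$, so it is not covered, a contradiction. So $|I_k|\ge k+1$ for some $k$, and the cost is at least $1$.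

(b) $B$ is built from finitely many $D^k_j$, so for some $k_0\ge1$ it depends only on the coordinates $x_k$ with $k\le k_0$. Suppose $I$ covers $B$ with cost $<1/(k_0+1)$. A pair $(k,j)\in I$ with $k\le k_0$ would alone cost at least $1/(k_0+1)$, so $I_k=\emptyset$ for $k\le k_0$. As the cost is less than $1$, also $|I_k|\le k$ for all $k$. Take $b\in B$, and for $k>k_0$ replace $b_k$ by a $k$-set containing $I_k$. The new point is still in $B$ and lies in all $D^k_j$, $(k,j)\in I$, so it is not covered, a contradiction. Hence $\varphi(B)\ge1/(k_0+1)$. $\square$

**Example.** We have $\varphi(D^k_j)=\frac k{k+1}$ and $\varphi(X\setminus D^k_j)=\frac1{k+1}$. For the upper bound on $\varphi(D^k_j)$, choose $k$ indices $i\ne j$; by (c) the corresponding $k$ sets $X\setminus D^k_i$ cover $D^k_j$. The rest follows from $1=\varphi(X)\le\varphi(D^k_j)+\varphi(X\setminus D^k_j)$ and (c). For $k=1$ the sets $D^1_1,D^1_2,\dots$ are pairwise disjoint, and each has $\varphi$-value $\frac12$. So $\varphi$ is not exhaustive. For large $k$, $D^k_j$ has a complement that is tiny for $\varphi$, and yet any $k+1$ of the $D^k_j$ are jointly disjoint.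

No measure can tolerate this. If $\mu\ge0$ is finitely additive on $\mathcal A$, then (c) gives $\sum_{j\le n}1_{D^k_j}\le k$, so $\sum_{j\le n}\mu(D^k_j)\le k\,\mu(X)$ for all $n$, and $\mu(D^k_j)\to0$ as $j\to\infty$. If moreover $\mu(B)\to0$ as $\varphi(B)\to0$, then $\mu(X\setminus D^k_j)$ is small for large $k$, uniformly in $j$. Hence $\mu(X)=0$. The submeasures coming from representations are not additive, so we need this argument without addition.

## 5. No exhaustive submeasure below $\varphi$

**Lemma 2.** Let $\psi$ be an exhaustive submeasure on an algebra $\mathcal A$, let $k\ge1$, and let $(D_j)$ be a sequence in $\mathcal A$ such that any $k+1$ members with distinct indices have empty intersection. Then $\psi(D_j)\to0$.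

*Proof.* We use induction on $k$. If $k=1$, the $D_j$ are disjoint and the claim is the definition of exhaustive.

Let $k\ge2$, assume the claim for $k-1$, and suppose it fails for $k$. After passing to a subsequence, $\psi(D_j)\ge\varepsilon>0$ for all $j$. Fix $i$. Any $k$ of the sets $D_i\cap D_j$ ($j\neq i$) intersect in an intersection of $k+1$ of the original sets, which is empty. By the induction hypothesis, $\psi(D_i\cap D_j)\to0$ as $j\to\infty$. So we can choose $i_1<i_2<\cdots$ one after another, with $i_n$ so large that $\psi(D_{i_l}\cap D_{i_n})\le\varepsilon/(2n)$ for all $l<n$. The sets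
$$D'_n=D_{i_n}\setminus\bigcup_{l<n}D_{i_l}$$
are disjoint, and by subadditivity
$$\psi(D_n')\ge\psi(D_{i_n})-\sum_{l<n}\psi(D_{i_l}\cap D_{i_n})\ge\varepsilon-\tfrac\varepsilon2=\tfrac\varepsilon2 .$$
This contradicts exhaustivity. $\square$

**Proposition 3.** Let $\psi$ be an exhaustive submeasure on the algebra $\mathcal A$ of Theorem A such that $\psi(B)\to0$ as $\varphi(B)\to0$ (for every $\varepsilon>0$ there is $\delta>0$ with $\psi(B)\le\varepsilon$ whenever $\varphi(B)\le\delta$). Then $\psi=0$.

*Proof.* Let $\varepsilon>0$ and fix $k$ so large that $\varphi(B)\le\frac1{k+1}$ implies $\psi(B)\le\varepsilon$. By Lemma 1(c), for every $j$,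
$$\psi(X)\le\psi(X\setminus D^k_j)+\psi(D^k_j)\le\varepsilon+\psi(D^k_j).$$
Now let $j\to\infty$ with $k$ fixed: by Lemma 1(c) and Lemma 2, $\psi(D^k_j)\to0$. So $\psi(X)\le\varepsilon$ for every $\varepsilon>0$, and $\psi=0$ by monotonicity. $\square$

## 6. The group $L(H)$ and the displacement submeasure of a vector

**Lemma 4.** For every topological group $H$, (2) makes $L(H)$ a Hausdorff topological group. If $H$ is first countable, $L(H)$ is metrizable.

*Proof.* Products and inverses of $\mathcal A$-measurable functions with finitely many values are again such functions, because $\{xy=h\}$ is a finite union of sets $\{x=a\}\cap\{y=b\}$. The sets $O(U,\eta)$ contain $1$ and form a filter base, since $O(U\cap U',\min(\eta,\eta'))\subset O(U,\eta)\cap O(U',\eta')$. We check the conditions of Section 2.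

If $U'U'\subset U$, then $\{xy\notin U\}\subset\{x\notin U'\}\cup\{y\notin U'\}$, so $O(U',\eta/2)O(U',\eta/2)\subset O(U,\eta)$ by subadditivity. If $U$ is symmetric, so is $O(U,\eta)$. If $x$ has values $h_1,\dots,h_r$, choose $U'$ with $h_iU'h_i^{-1}\subset U$ for all $i$; then $xO(U',\eta)x^{-1}\subset O(U,\eta)$. This is where finitely many values are used. If $x\neq1$, it takes some value $h\neq1$ on a nonempty $B\in\mathcal A$. Choose $U\not\ni h$. Then $\varphi(\{x\notin U\})\ge\varphi(B)>0$ by Lemma 1(b), so $x\notin O(U,\frac12\varphi(B))$. Thus the topology is Hausdorff.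

If $(U_n)$ is a countable base at $1_H$, the sets $O(U_n,1/m)$ form a countable base at $1$, and Birkhoff–Kakutani applies. $\square$

Now let $h$ be a continuous representation of $L(H)$ on a Banach space $V$, let $C\subset H$ be bounded with $1\in C$, and let $v\in V$. Define, for $B\in\mathcal A$,
$$\psi(B)=\sup\{\|h(x)v-v\|:\ x\in L(H)\text{ is } C\text{-valued},\ x=1\text{ off }B\}. \tag{3}$$
Since $\|h(x)v\|=\|v\|$, $\psi\le2\|v\|<\infty$. Two of the three properties we want are immediate.

**$\psi$ is a submeasure.** Monotonicity and $\psi(\emptyset)=0$ are clear. Let $x$ be $C$-valued with $x=1$ off $B\cup B'$. Write $x=x_1x_2$, where $x_1=x$ on $B$ and $1$ elsewhere, and $x_2=x$ on $B'\setminus B$ and $1$ elsewhere. Both are $C$-valued because $1\in C$, and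
$$\|h(x)v-v\|\le\|h(x_1)(h(x_2)v-v)\|+\|h(x_1)v-v\|\le\psi(B')+\psi(B).$$

**$\psi(B)\to0$ as $\varphi(B)\to0$.** Given $\varepsilon>0$, continuity of $h$ gives $O(U,\eta)$ on which $\|h(x)v-v\|\le\varepsilon$. If $\varphi(B)\le\eta$ and $x=1$ off $B$, then $\{x\notin U\}\subset B$, so $x\in O(U,\eta)$. Hence $\psi(B)\le\varepsilon$.

What is missing is exhaustivity: if $x_n$ is $C$-valued and supported in $B_n$, with the $B_n$ disjoint, must $h(x_n)v\to v$? The first thing to try is the following. Choose $U$ so that $U$-valued functions move $v$ by at most $\varepsilon$, take $m$ with $C\subset U^m$, write $x_n$ as a product of $m$ $U$-valued functions, and use the triangle inequality. The result is $\|h(x_n)v-v\|\le m\varepsilon$. This is where it stops: $m$ depends on $U$, hence on $\varepsilon$, and nothing keeps $m\varepsilon$ small. In the representation $h_1$ of Section 3 with $v=1$, a constant $\delta$ moves $v$ by about $\delta$, so $U\approx[-\delta,\delta]$ goes with $\varepsilon\approx\delta$; for $C=[-R,R]$ one needs $m\approx R/\delta$, and $m\varepsilon\approx R$. The disjointness of the $B_n$ has not been used.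

Here is the smallest case in which one can see disjointness work. Let $\mathbb R^{(\mathbb N)}$ be the group of finitely supported sequences, and let $u$ be a homomorphism from it to $\mathbb T$ such that for some $\delta>0$ and $\varepsilon<1$ we have $|u(x)-1|\le\varepsilon$ whenever all $|x_i|\le\delta$, and such that $u$ is continuous in each coordinate. Then $u(x)=e^{i\sum_kt_kx_k}$ for some $t_k\in\mathbb R$. Putting $x_k=\sigma\operatorname{sgn}t_k$ for $k\le n$ and letting $\sigma$ run over $[0,\delta]$, we see that $|e^{i\theta}-1|<1$ for all $\theta\in[0,\delta\sum_{k\le n}|t_k|]$. This forces $\delta\sum_{k\le n}|t_k|\le\pi/3$. So $\sum_k|t_k|<\infty$, and if $x^{(n)}$ has entries in $[-R,R]$ and support in $[n,\infty)$, then $|u(x^{(n)})-1|\le R\sum_{k\ge n}|t_k|\to0$. On a general reflexive space there is no such diagonal form, and something must replace it.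

## 7. Disjointly supported elements act almost trivially

The replacement is a compact semigroup of limit operators. Consider WOT-limits of $u(x)$, where $x$ is $U$-valued and its support moves off to infinity. Each such limit moves $v$ by at most $\varepsilon$. A product of two $U$-valued elements is in general only $U^2$-valued. But in the limit one can push the second support past the first, so that the product is *again* $U$-valued. Hence the limits are closed under multiplication, and a product of $m$ of them still moves $v$ by at most $\varepsilon$, not $m\varepsilon$. The price is that WOT-limits do not respect products (recall $S^n$ and $S^{-n}$). We pay it by restricting to the range of an idempotent $P$ of the semigroup, where the limits are surjective isometries and the next lemma upgrades WOT-convergence to SOT-convergence.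

**Lemma 5** (Megrelishvili). Let $W$ be reflexive, $T_\alpha,T\in\mathrm{Iso}(W)$ and $T_\alpha\to T$ in WOT. Then $T_\alpha\to T$ in SOT.

*Proof.* Let $w\in W$, $\varepsilon>0$ and $\Gamma=\mathrm{Iso}(W)$. The orbit $\Gamma w$ is bounded, so by dentability there are $f\in W^*$ and $a\in\mathbb R$ such that the slice $\Sigma=\{z\in\Gamma w:\operatorname{Re}f(z)>a\}$ is nonempty with diameter $<\varepsilon$. Let $\gamma_0w\in\Sigma$ with $\gamma_0\in\Gamma$. The bounded operator $\gamma_0T^{-1}$ is weakly continuous, so $\gamma_0T^{-1}T_\alpha w\to\gamma_0w$ weakly. These points lie in $\Gamma w$, because $\Gamma$ is a group, so eventually they lie in $\Sigma$. Since $\gamma_0T^{-1}$ is an isometry, eventually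
$$\|T_\alpha w-Tw\|=\|\gamma_0T^{-1}T_\alpha w-\gamma_0w\|<\varepsilon .\qquad\square$$

The limit $T$ has to be a surjective isometry: $S^n\to0$ in WOT but not in SOT.

For a topological group $H$, let $H^{(\mathbb N)}$ be the group of finitely supported functions $\mathbb N\to H$, that is, functions equal to $1$ outside a finite set.

**Lemma 6** ($c_0$-lemma). Let $V$ be reflexive, $H$ a topological group, and $u:H^{(\mathbb N)}\to\mathrm{Iso}(V)$ a homomorphism such that

(∗) for all $v\in V$ and $\varepsilon>0$ there is a neighbourhood $U$ of $1_H$ with $\|u(x)v-v\|\le\varepsilon$ for all $U$-valued $x\in H^{(\mathbb N)}$.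

Let $C\subset H$ be bounded, $N_n\to\infty$, and let $x^{(n)}\in H^{(\mathbb N)}$ have support in $[N_n,\infty)$ and values in $C\cup\{1\}$. Then $u(x^{(n)})\to I$ in SOT.

*Proof.* All closures are in WOT, inside the unit ball of $\mathcal L(V)$, which is WOT-compact. Let $s$ be *any* WOT-cluster point of the sequence $(u(x^{(n)}))$. We shall show that $s=I$. Fix $v\in V$ and $\varepsilon>0$, and take $U$ from (∗).

**Step 1: the semigroup of limits.** This step builds the compact set that keeps the bound $\varepsilon$ under products. Let $B_N$ be the set of $U$-valued $x\in H^{(\mathbb N)}$ with support in $[N,\infty)$, and let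
$$S_U=\bigcap_{N}\overline{u(B_N)} .$$
This is WOT-compact and contains $I=u(1)$. It has three properties.

*Commutativity.* Let $q\in S_U$ and $x\in H^{(\mathbb N)}$, say $\operatorname{supp}x\subset[1,M)$. Then $x$ commutes with every element of $B_M$, because the supports are disjoint. So $u(x)$ commutes with $u(B_M)$, and by separate continuity with $q\in\overline{u(B_M)}$. Thus $q$ commutes with all of $u(H^{(\mathbb N)})$, hence with its closure, which contains $S_U$. So $S_U$ is commutative and commutes with every $u(x)$, even if $H$ is not abelian.

*Closure under products.* Let $p,q\in S_U$ and fix $N$. Let $x\in B_N$, with support in $[N,M)$. For $y\in B_M$ the supports of $x$ and $y$ are disjoint, so $xy$ is $U$-valued and $xy\in B_N$. As $q\in\overline{u(B_M)}$, we get $u(x)q\in\overline{u(x)u(B_M)}\subset\overline{u(B_N)}$. This holds for every $x\in B_N$. As $p\in\overline{u(B_N)}$, we get $pq\in\overline{\{u(x)q:x\in B_N\}}\subset\overline{u(B_N)}$. Since $N$ was arbitrary, $pq\in S_U$.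

*Uniform smallness.* By (∗), $u(x)v$ lies in the closed ball of radius $\varepsilon$ about $v$ for each $x\in B_1$. This ball is weakly closed, so
$$\|kv-v\|\le\varepsilon\qquad\text{for all }k\in S_U. \tag{4}$$

**Step 2: an idempotent in $S_U$.** This step finds the projection $P$ on whose range limits are invertible. Put $K=\bigcap_{t\in S_U}tS_U$. Each $tS_U$ is compact, being a continuous image of $S_U$, and it is an ideal of the commutative semigroup $S_U$. Moreover $t_1\cdots t_rS_U\subset\bigcap_{i\le r} t_iS_U$, so these compact sets have the finite intersection property and $K\neq\emptyset$. As an intersection of ideals, $K$ is an ideal. It is contained in every nonempty ideal $J$: if $t\in J$, then $K\subset tS_U\subset J$.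

For $k\in K$, the set $kK$ is a nonempty ideal contained in $K$, so $kK=K$. A nonempty commutative semigroup $K$ with $kK=K$ for all $k\in K$ is a group, since all equations $kz=l$ are solvable in it. Let $P$ be its identity. Then $P\in S_U$, $P^2=P$, $\|P\|\le1$, and $P$ commutes with all $u(x)$ and all elements of $S_U$. Also $rP\in K$ for all $r\in S_U$, because $K$ is an ideal.

**Step 3: on $PV$ everything is a surjective isometry.** This prepares for Lemma 5. $PV$ is the range of a bounded projection, so it is a closed subspace and reflexive. It is invariant under all $u(x)$ and all $r\in S_U$, because these commute with $P$. The isometry $u(x)|_{PV}$ has the inverse $u(x^{-1})|_{PV}$, so it lies in $\mathrm{Iso}(PV)$. Now let $r\in S_U$. Then $rP\in K$ has an inverse $t$ in the group $K$: $t\,rP=rP\,t=P$, and $t=Pt=tP$. So on $PV$ the contractions $r$ and $t$ satisfy $tr=rt=\mathrm{id}$. Mutually inverse contractions are isometries, so $r|_{PV}\in\mathrm{Iso}(PV)$.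

**Step 4: $s$ agrees on $PV$ with an element of $S_U$.** Here boundedness of $C$ enters. Take $m$ with $C\cup\{1\}\subset U^m$. At each coordinate in the support of $x^{(n)}$ write the value as a product of $m$ elements of $U$, and at the other coordinates write $1=1\cdots1$. This gives $x^{(n)}=y^{n,1}\cdots y^{n,m}$ with all $y^{n,i}\in B_{N_n}$. Since $s$ is a cluster point and the unit ball is compact, there is a subnet along which
$$u(x^{(n_\alpha)})\to s,\qquad u(y^{n_\alpha,i})\to r_i\quad(i\le m)\qquad\text{in WOT}.$$
For each $N$ we eventually have $N_{n_\alpha}\ge N$, so $u(y^{n_\alpha,i})\in u(B_N)$. Hence $r_i\in S_U$. Restrict to $PV$. Functionals on $PV$ extend to $V$, so $u(y^{n_\alpha,i})|_{PV}\to r_i|_{PV}$ in WOT of $PV$. By Step 3 all these operators are in $\mathrm{Iso}(PV)$, so by Lemma 5 they converge in SOT. Products of SOT-convergent nets of contractions converge in SOT to the product of the limits. Therefore $u(x^{(n_\alpha)})|_{PV}\to (r_1\cdots r_m)|_{PV}$ in SOT, while in WOT it tends to $s|_{PV}$. So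
$$s|_{PV}=k|_{PV}\qquad\text{with } k=r_1\cdots r_m\in S_U .$$

**Step 5: $s=I$.** This step returns from $PV$ to $v$, which is close to $PV$. By (4), $\|Pv-v\|\le\varepsilon$ and $\|kv-v\|\le\varepsilon$; the second bound does not involve $m$. As $k$ and $s$ are contractions,
$$\|sPv-Pv\|=\|kPv-Pv\|\le\|k(Pv-v)\|+\|kv-v\|+\|v-Pv\|\le3\varepsilon,$$
$$\|sv-v\|\le\|s(v-Pv)\|+\|sPv-Pv\|+\|Pv-v\|\le5\varepsilon .$$
The operator $s$ was chosen before $v$ and $\varepsilon$, while $U$, $P$, $k$ came after. So we may let $v$ and $\varepsilon$ vary, and we obtain $s=I$.

**Step 6: convergence.** The sequence $(u(x^{(n)}))$ lies in a compact set and $I$ is its only cluster point, so $u(x^{(n)})\to I$ in WOT. By Lemma 5 it converges in SOT. $\square$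

## 8. Exhaustivity of the displacement submeasure, and Theorem A

**Proposition 7.** Let $h$ be a continuous representation of $L(H)$ on a reflexive space $V$ and let $C\subset H$ be bounded. Then $h(x)=I$ for all $C$-valued $x\in L(H)$.

*Proof.* Replacing $C$ by $C\cup\{1\}$, we may assume $1\in C$. Fix $v\in V$ and let $\psi$ be the submeasure (3). By Section 6, $\psi(B)\to0$ as $\varphi(B)\to0$.

**Step 1: $\psi$ is exhaustive.** This is the missing property, and Lemma 6 supplies it. If it fails, then after passing to a subsequence there are $\varepsilon>0$, disjoint $B_n\in\mathcal A$, and $C$-valued $x_n\in L(H)$ with $x_n=1$ off $B_n$ and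
$$\|h(x_n)v-v\|>\varepsilon\qquad\text{for all }n. \tag{5}$$
Partition each $B_n$ into finitely many, and at least one, sets of $\mathcal A$ on which $x_n$ is constant. List all pieces as one disjoint sequence $(E_i)_{i\in\mathbb N}$: first those of $B_1$, then those of $B_2$, and so on. The pieces of $B_n$ then have indices $\ge n$. Define $T:H^{(\mathbb N)}\to L(H)$ by
$$T(a)=a_i\ \text{on }E_i\ (i\in\mathbb N),\qquad T(a)=1\ \text{off }\bigcup_{i\in\operatorname{supp}a}E_i .$$
Since $\operatorname{supp}a$ is finite, $T(a)\in L(H)$, and $T$ is a homomorphism because the $E_i$ are disjoint. If $a$ is $U$-valued, then $\{T(a)\notin U\}=\emptyset$, so $T(a)\in O(U,\eta)$ for every $\eta>0$. Hence continuity of $h$ shows that $u=h\circ T$ satisfies (∗). Finally $x_n=T(x^{(n)})$, where $x^{(n)}$ has as entries the values of $x_n$ on the pieces of $B_n$; it is $C$-valued and supported in $[n,\infty)$. Lemma 6 with $N_n=n$ gives $h(x_n)v=u(x^{(n)})v\to v$, which contradicts (5).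

**Step 2: conclusion.** By Proposition 3, $\psi(X)=0$. That is, $h(x)v=v$ for every $C$-valued $x$. Since $v$ was arbitrary, $h(x)=I$ for every $C$-valued $x$. $\square$

*Proof of Theorem A.* By Lemma 4, $L(\mathbb R)$ is a Hausdorff metrizable topological group. It is abelian, and nontrivial because it contains the constants. Let $h$ be a continuous representation on a reflexive space and $x\in L(\mathbb R)$. As $x$ has finitely many values, they lie in some $[-R,R]$, which is bounded in $\mathbb R$. By Proposition 7, $h(x)=I$. For $L(\mathbb Q)$ the same argument works with $[-R,R]\cap\mathbb Q$. The algebra $\mathcal A$ is countable, being generated by countably many sets, so $L(\mathbb Q)$ is countable. A trivial representation of a nontrivial group is not injective, so the answer to the question is negative. $\blacksquare$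

**Remark.** By a theorem of Shtern (1994) and Megrelishvili (*Fragmentability and representations of flows*, Topology Proc. 27 (2003)), every weakly almost periodic function on a topological group is a matrix coefficient $g\mapsto f(h(g)v)$ of a continuous isometric representation $h$ on a reflexive Banach space. For $L(\mathbb R)$ and $L(\mathbb Q)$ such an $h$ is trivial, so all weakly almost periodic functions on these groups are constant. This is not used below.

## 9. Embedding an arbitrary group

**Theorem B.** Every Hausdorff topological group $G$ is topologically isomorphic to a closed subgroup of a Hausdorff topological group $\widehat G$ all of whose continuous representations on reflexive Banach spaces are trivial. $\widehat G$ satisfies the same group laws as $G$ (in particular it is abelian if $G$ is), is metrizable if $G$ is, and $|\widehat G|\le\max(|G|,\aleph_0)$.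

Proposition 7 controls only functions with values in a bounded set. For $H=G$ discrete it says nothing. So we first put $G$ inside a group that is bounded as a subset of itself.

*Proof.* **Step 1: a bounded group containing $G$.** Let $M(G)$ be the group of step functions $y:[0,1)\to G$, constant on the intervals $[a,b)$ of a finite partition with rational endpoints (a Hartman–Mycielski group), with the neighbourhoods of $1$
$$\{y:\lambda(y\notin U)<\eta\},\qquad U\text{ a neighbourhood of }1_G,\ \eta>0 .$$
This is a Hausdorff topological group, by the proof of Lemma 4. The product condition uses $U'U'\subset U$ and $\eta/2$; inversion uses symmetric $U$; conjugation uses that $y$ has finitely many values. If $y\ne1$, it takes a value $g\ne1$ on an interval of some length $l>0$; with $U\not\ni g$ we get $\lambda(y\notin U)\ge l$, so $y$ is outside the neighbourhood given by $U$ and $\eta=l$.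

$M(G)$ is bounded in itself. Given $U$ and $\eta$, take $m>1/\eta$ and write $y=y_1\cdots y_m$, where $y_i=y$ on $[\frac{i-1}m,\frac im)$ and $y_i=1$ elsewhere. Each $y_i$ is in $M(G)$, and $\lambda(y_i\notin U)\le\frac1m<\eta$.

**Step 2: the group $\widehat G$.** Put $\widehat G=L(M(G))$, a Hausdorff topological group by Lemma 4. Proposition 7 with $H=C=M(G)$ shows that all its continuous reflexive representations are trivial.

**Step 3: constants give topological embeddings.** Map $g\in G$ to the constant function in $M(G)$. For $\eta\le1$, $\lambda(g\notin U)$ is $0$ or $1$, so the constant $g$ satisfies $\lambda(g\notin U)<\eta$ iff $g\in U$. Hence $G$ is topologically isomorphic to the group of constants. Likewise, with $H=M(G)$, map $a\in H$ to the constant in $L(H)$. As $\varphi(\emptyset)=0$ and $\varphi(X)=1$, for $\eta<1$ the constant $a$ lies in $O(U,\eta)$ iff $a\in U$.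

**Step 4: the images are closed.** Let $x\in L(H)$ be nonconstant, with values $g\neq g'$ on nonempty $B,B'\in\mathcal A$. Since $H$ is Hausdorff, there is $U$ with $gU\cap g'U=\emptyset$. Choose $0<\eta<\min(\varphi(B),\varphi(B'))$, which is possible by Lemma 1(b). Suppose a constant $a$ equals $xz$ with $z\in O(U,\eta)$. By monotonicity neither $B$ nor $B'$ is contained in $\{z\notin U\}$. At a point of $B$ where $z\in U$ we read $a\in gU$, and at such a point of $B'$ we read $a\in g'U$, a contradiction. So the neighbourhood $xO(U,\eta)$ of $x$ contains no constant, and the constants are closed in $L(H)$. The same argument, with $\lambda$ in place of $\varphi$ and intervals in place of $B,B'$, shows that $G$ is closed in $M(G)$. Hence $G$ is a closed topological subgroup of $\widehat G$.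

**Step 5: laws, metrizability, cardinality.** An element of $\widehat G$ is a function from $X\times[0,1)$ to $G$, and the operations are pointwise. So $\widehat G$ is a subgroup of a power of $G$ and satisfies every law of $G$. If $G$ is metrizable, it has a countable base $(U_n)$ at $1$. The pairs $(U_n,\frac1m)$ give a countable base at $1$ in $M(G)$, and Lemma 4 gives metrizability of $\widehat G$. There are countably many finite rational partitions, so $|M(G)|\le\max(|G|,\aleph_0)$. As $\mathcal A$ is countable, $|L(H)|\le\max(|H|,\aleph_0)$. $\blacksquare$

## 10. An $F$-space and invertible operators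

An *$F$-norm* on a vector space is a function $\|\cdot\|\ge0$, vanishing only at $0$, with $\|x+y\|\le\|x\|+\|y\|$, with $\|\lambda x\|\le\|x\|$ for $|\lambda|\le1$, and with $\|\lambda x\|\to0$ as $\lambda\to0$ for each $x$. It defines a metrizable vector topology, and a complete such space is an *$F$-space*. The group of invertible bounded operators on $V$ is written $GL(V)$.

**Theorem C.** The completion $E$ of $L(\mathbb R)$ is a nonzero separable $F$-space such that every WOT-continuous homomorphism from $(E,+)$ into the group $GL(V)$ of invertible bounded operators of a reflexive Banach space $V$ is trivial.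

*Proof.* **Step 1: an $F$-norm for $L(\mathbb R)$.** Write $\varphi(|x|>t)$ for $\varphi(\{|x|>t\})$ and put
$$\|x\|_\varphi=\inf\{t>0:\varphi(|x|>t)\le t\}.$$
The set on the right is closed upwards. Hence $x\in O([-t,t],t)$ implies $\|x\|_\varphi\le t$, and $\|x\|_\varphi<r$ implies $x\in O([-r,r],r)$. So the sets $\{\|x\|_\varphi<r\}$ form a base at $0$ for the topology of $L(\mathbb R)$, and since this topology is Hausdorff, $\|x\|_\varphi=0$ only for $x=0$. Subadditivity follows from $\{|x+y|>s+t\}\subset\{|x|>s\}\cup\{|y|>t\}$. For $|\lambda|\le1$ we have $\{|\lambda x|>t\}\subset\{|x|>t\}$, so $\|\lambda x\|_\varphi\le\|x\|_\varphi$. Also $\|\lambda x\|_\varphi\le|\lambda|\sup|x|\to0$ as $\lambda\to0$. So $\|\cdot\|_\varphi$ is an $F$-norm.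

It extends to the completion $E$. There scalar multiplication by a fixed $\lambda$ extends because $\|\lambda x\|_\varphi\le n\|x\|_\varphi$ for an integer $n\ge|\lambda|$. For $x\in E$ and $y\in L(\mathbb R)$ we have $\|\lambda x\|_\varphi\le\|x-y\|_\varphi+\|\lambda y\|_\varphi$ when $|\lambda|\le1$, so $\|\lambda x\|_\varphi\to0$ as $\lambda\to0$. Thus $E$ is an $F$-space, and it is nonzero. It is separable: approximating the finitely many values of $x\in L(\mathbb R)$ by rationals makes $\sup|x-x'|$, and hence $\|x-x'\|_\varphi$, small, so the countable set $L(\mathbb Q)$ is dense.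

**Step 2: $E$ is bounded.** This will turn a local bound on a homomorphism into a global one. Let $U_r=\{x\in E:\|x\|_\varphi\le r\}$ and $k\ge1$. By Lemma 1(c) the sets $X\setminus D^k_j$ with $j\le k+1$ cover $X$. Making them disjoint, we get a partition of $X$ into $A_1,\dots,A_{k+1}\in\mathcal A$ (some possibly empty) with $\varphi(A_j)\le\frac1{k+1}$. For $x\in L(\mathbb R)$ write $x=\sum_jx1_{A_j}$. For $t=\frac1{k+1}$ we have $\varphi(|x1_{A_j}|>t)\le\varphi(A_j)\le t$, so $x1_{A_j}\in U_{1/(k+1)}$. By density, every element of $E$ is a sum of an element of $U_{1/(k+1)}$ and an element of $L(\mathbb R)$. Hence every element of $E$ is a sum of $k+2$ elements of $U_{1/(k+1)}$.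

**Step 3: uniform boundedness.** Let $\rho:E\to GL(V)$ be a WOT-continuous homomorphism with $V$ reflexive. The sets $\{x\in E:\|\rho(x)\|\le n\}$ are closed, because norm-balls of $\mathcal L(V)$ are WOT-closed, and they cover $E$. By Baire's theorem one of them contains $x_0+U_r$ for some $x_0\in E$, $r>0$. For $y\in U_r$, $\rho(y)=\rho(-x_0)\rho(x_0+y)$, so $\|\rho(y)\|\le n\|\rho(-x_0)\|=:M_0$. Choose $k$ with $\frac1{k+1}\le r$. By Step 2, $\sup_E\|\rho\|\le M_0^{k+2}<\infty$.

**Step 4: renorming.** This reduces to isometries. Put $|||v|||=\sup_{x\in E}\|\rho(x)v\|$. Then $\|v\|\le|||v|||\le M_0^{k+2}\|v\|$, so this is an equivalent norm. $V$ remains reflexive, and the weak and strong operator topologies do not change. Replacing $x$ by $x+y$ in the supremum gives $|||\rho(y)v|||=|||v|||$, and $\rho(y)$ is onto, so $\rho$ takes values in $\mathrm{Iso}(V,|||\cdot|||)$. If $x_\alpha\to x$ in $E$, then $\rho(x_\alpha)\to\rho(x)$ in WOT, hence in SOT by Lemma 5. So $\rho$ restricts to a continuous representation of $L(\mathbb R)$, and $\rho=I$ on $L(\mathbb R)$ by Theorem A. By density and WOT-continuity, $\rho=I$ on $E$. $\blacksquare$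

In particular every continuous representation of $(E,+)$ on a reflexive space is trivial, since SOT-continuity implies WOT-continuity.

## 11. Pointwise continuity of reflexive representations of $c_0$

Lemma 6, without any submeasure, says something about $c_0$ itself.

**Theorem D.** If $u$ is a continuous representation of $(c_0,+)$ on a reflexive space, then on bounded subsets of $c_0$ the map $u$ is continuous from the topology of pointwise convergence to the SOT.

In particular $u(e_n)\to I$ for the unit vectors $e_n$, which are bounded and tend to $0$ pointwise. Since $\|e_n\|=1$, $u$ is not a topological embedding, and this recovers the result of Ferri and Galindo that $c_0$ is not reflexively representable. The diagonal representation of real $c_0$ on $\ell_2$, $(u(x)v)_k=e^{ix_k}v_k$, shows the phenomenon directly: $\|u(e_n)v-v\|=|e^i-1||v_n|\to0$.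

*Proof.* **Step 1: reduction to null sequences.** The pointwise topology is metrizable on bounded sets, so sequences suffice. If $x_n\to x$ pointwise inside a bounded set, then $\|u(x_n)v-u(x)v\|=\|u(x_n-x)v-v\|$, and $(x_n-x)$ is bounded and tends to $0$ pointwise. So let $\sup_n\|x_n\|\le R$ and $x_n\to0$ pointwise; we show $u(x_n)\to I$.

**Step 2: cutting out the middle.** We compare $x_n$ with a finitely supported vector living far out. For each $m$ there is $p_m$ with $\max_{i<m}|x_n(i)|<\frac1m$ for all $n\ge p_m$ (for $m=1$ there is no condition), and we may take $p_1=1<p_2<\cdots$. Put $N_n=m$ for $p_m\le n<p_{m+1}$. Then $N_n\to\infty$ and $\max_{i<N_n}|x_n(i)|\to0$. Since $x_n\in c_0$, there is $M_n\ge N_n$ with $\sup_{i\ge M_n}|x_n(i)|<\frac1n$. Put $z_n=x_n1_{[N_n,M_n)}$. Then $\|x_n-z_n\|\to0$.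

**Step 3: applying Lemma 6.** Let $H$ be the additive group of the scalar field and $C=\{t\in H:|t|\le R\}$, which is bounded in $H$ (divide by a large integer). The finitely supported sequences $c_{00}=H^{(\mathbb N)}$ act by $u|_{c_{00}}$. Condition (∗) holds: given $v$ and $\varepsilon$, continuity of $u$ at $0$ gives $\delta>0$ with $\|u(x)v-v\|\le\varepsilon$ whenever $\|x\|\le\delta$, and we take $U=\{|t|\le\delta\}$. As $z_n$ is $C$-valued with support in $[N_n,\infty)$, Lemma 6 gives $u(z_n)\to I$ in SOT. Continuity of $u$ gives $u(x_n-z_n)\to I$. Since $u(x_n)=u(x_n-z_n)u(z_n)$ and these are isometries,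
$$\|u(x_n)v-v\|\le\|u(z_n)v-v\|+\|u(x_n-z_n)v-v\|\to0$$
for every $v$. $\blacksquare$
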